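\title{Finitely generated groups up to finite normal subgroups:\\ a nonsplit extension of $E_1$ by $E_\infty$}

\begin{abstract}
Write $G\approx_F H$ if the finitely generated groups $G$ and $H$ become isomorphic after each is divided by a finite normal subgroup. We prove that $E_1\times E_\infty$ is Borel reducible to $\approx_F$ and that $\approx_F$ is not Borel reducible to $E_1\times E_\infty$. This confirms the conjecture that $\approx_F$ is a nonsplit extension of $E_1$ by $E_\infty$. The proof uses central extensions of the groups $\mathbb F_2\wr\mathbb Z^d$, for which $\approx_F$ becomes commensurability of subspaces of the center up to the action of $GL_d(\mathbb Z)$, together with the spectral gap of a Bernoulli action of a free group. We also construct a Borel family of $6$-generated center-by-metabelian groups such that, if $\approx_F$ on this family is Borel reducible to $E_1\times E$, then $E_1$ is Borel reducible to $E$. No family of finitely generated metabelian groups has this property.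
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\mathbb N=\{0,1,2,\dots\}$ and let $F_\infty$ be the free group on generators $\mathsf x_m$, $m\in\mathbb N$. A group $G$ with a finite list of generators $g_0,\dots,g_r$ is the quotient of $F_\infty$ by the kernel of the homomorphism that sends $\mathsf x_m$ to $g_m$ for $m\le r$ and to $1$ for $m>r$. Accordingly, the \emph{space of finitely generated groups} is the set $\mathcal G$ of normal subgroups $N\trianglelefteq F_\infty$ that contain all but finitely many $\mathsf x_m$. It is a Borel subset of $2^{F_\infty}$, and $N$ codes the marked group $F_\infty/N$. We identify a point of $\mathcal G$ with the group it codes. For $G,H\in\mathcal G$ put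
\[
G\approx_F H\iff G/N\cong H/M\ \text{ for some finite normal subgroups } N\trianglelefteq G,\ M\trianglelefteq H .
\]
This is an equivalence relation: if $G/N\cong H/M$ and $H/M'\cong K/N'$, then $H/MM'$ is a quotient of $G$ and of $K$ by a finite normal subgroup.

We measure the complexity of $\approx_F$ by Borel reductions. A \emph{standard Borel space} is a measurable space isomorphic to a Polish space with its Borel $\sigma$-algebra; a Borel subset of such a space is again one. If $E,E'$ are equivalence relations on standard Borel spaces $X,X'$, a \emph{Borel reduction} of $E$ to $E'$ is a Borel map $f\colon X\to X'$ with $x\,E\,y\iff f(x)\,E'\,f(y)$. Such an $f$ computes complete invariants for $E$, taken up to $E'$. We write $E\le_B E'$ if a Borel reduction exists, and $E<_BE'$ if $E\le_BE'$ and $E'\not\le_BE$. The product $E\times E'$ is the relation on $X\times X'$ given by $(x,u)\mathrel{(E\times E')}(y,v)$ if and only if $x\,E\,y$ and $u\,E'\,v$, and $E|_D$ is the restriction of $E$ to a Borel set $D$. Two benchmarks occur in the problem.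
\begin{itemize}
\item $E_1$ is eventual equality of sequences of reals: for $x,y\in(2^{\mathbb N})^{\mathbb N}$, $x\,E_1\,y$ if $x(n)=y(n)$ for all but finitely many $n$.
\item $E_\infty$ is the universal countable Borel equivalence relation. A Borel equivalence relation is \emph{countable} if all its classes are countable, and a countable one is \emph{universal} if every countable Borel equivalence relation is Borel reducible to it.
\end{itemize}

Both benchmarks are present in $\approx_F$. A finitely generated group $G$ has only countably many codes in $\mathcal G$, because there are only countably many epimorphisms $F_\infty\to G$ that send all but finitely many $\mathsf x_m$ to $1$. So the isomorphism relation $\cong$ on $\mathcal G$ has countable classes, and Thomas and Velickovic \cite{TV} proved that it is a universal countable Borel equivalence relation; in particular $E_\infty\le_B{\cong}$. Next, call normal subgroups $A,A'\trianglelefteq F_\infty$ \emph{quasi-equal} if $[A:A\cap A']$ and $[A':A\cap A']$ are finite. Two points $G,H$ of $\mathcal G$ are quasi-equal when $G/N=H/M$ as marked groups for some finite normal $N,M$. Let $\operatorname{Aut}_f(F_\infty)$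 be the countable group of automorphisms of $F_\infty$ that fix all but finitely many $\mathsf x_m$. It acts on $\mathcal G$ by $\pi\cdot N=\pi(N)$, and it permutes the quasi-equality classes. The following facts are quoted in \cite{QI}; they motivate the problem and are not used in our proofs.
\begin{itemize}
\item[(i)] The map $G\mapsto G\wr\mathbb Z$ is a Borel reduction of $\cong$ to $\approx_F$.
\item[(ii)] (S.~Thomas) Quasi-equality on $\mathcal G$ is Borel bireducible with $E_1$.
\item[(iii)] $G\approx_FH$ if and only if some $\pi\in\operatorname{Aut}_f(F_\infty)$ maps the quasi-equality class of $G$ to that of $H$.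
\end{itemize}
Thus each $\approx_F$-class is a countable union of classes of a relation of type $E_1$, and a countable group permutes these pieces. In this sense $\approx_F$ is an extension of $E_1$ by $E_\infty$. The relation $E_1\times E_\infty$ has the same shape, since each of its classes is a countable union of sets $[x]_{E_1}\times\{u\}$, but passing from one piece to another leaves the $E_1$-coordinate untouched. In $\mathcal G$ the group $\operatorname{Aut}_f(F_\infty)$ moves the $E_1$-data themselves. It is conjectured in \cite{QI} that the extension is \emph{nonsplit}, that is,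
\[
E_1\times E_\infty<_B{\approx_F}.
\]

\subsection{Results}

The conjecture is true.

\begin{theorem}\label{thm:main}
$E_1\times E_\infty\le_B{\approx_F}$ and ${\approx_F}\not\le_BE_1\times E_\infty$.
\end{theorem}

The second theorem says that on a suitable family of groups the factor $E_1$ is of no help in classifying up to $\approx_F$. An equivalence relation on a standard Borel space is \emph{smooth} if it is Borel reducible to equality on a standard Borel space, and \emph{hypersmooth} if it is the union of an increasing sequence of smooth Borel equivalence relations. For a Borel action of a Polish group $P$ on a standard Borel space $Y$, the \emph{orbit equivalence relation} $E^Y_P$ has the orbits as its classes. A group is \emph{metabelian} if its derived subgroup is abelian, and \emph{center-by-metabelian} if its quotient by its center is metabelian.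

\begin{theorem}\label{thm:strong}
There is a Borel set $\mathcal B\subseteq\mathcal G$ of $6$-generated center-by-metabelian groups with the following property.
\begin{itemize}
\item[(P)] For every equivalence relation $E$ on a standard Borel space, if ${\approx_F}|_{\mathcal B}\le_BE_1\times E$, then $E_1\le_BE$.
\end{itemize}
Consequently $\approx_F$, even restricted to $\mathcal B$, is not Borel reducible to $E\times E^Y_P$ for any hypersmooth Borel equivalence relation $E$ and any orbit equivalence relation $E^Y_P$ of a Borel action of a Polish group $P$ on a standard Borel space $Y$. ``Center-by-metabelian'' cannot be improved to ``metabelian'': no family of finitely generated metabelian groups has property \emph{(P)}.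
\end{theorem}

Besides standard measure theory, the proof of Theorem~\ref{thm:main} uses the theorem of Thomas and Velickovic, the Grushko--Kurosh decomposition theorem and Sanov's free subgroup of $SL_2(\mathbb Z)$. Theorem~\ref{thm:strong} is not needed for Theorem~\ref{thm:main}; its proof also uses results of Kechris and Louveau \cite{KL} and of P.~Hall \cite{Hall}. Each quoted result is stated where it is used.

\section{A model: eventual equality twisted by a group action}\label{sec:model}

That a group moves the $E_1$-classes does not by itself prevent splitting. To see what does, we strip facts (ii) and (iii) down to a model. Let a countable group $\Lambda$ act on $2^{\mathbb N}$ by Borel automorphisms, and on $(2^{\mathbb N})^{\mathbb N}$ diagonally, $(\delta x)(n)=\delta\cdot x(n)$. This action permutes the $E_1$-classes. Put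
\[
x\,R_\Lambda\,y\iff y\,E_1\,\delta x\ \text{ for some }\delta\in\Lambda .
\]
Write $x_{\ge k}=(x(k),x(k+1),\dots)$ for the $k$-th tail of $x$. Through a fixed bijection $\mathbb N\times\mathbb N\to\mathbb N$ we regard a tail as a single element of $2^{\mathbb N}$.

\begin{example}\label{ex:finite}
Let $\Lambda=\{1,\delta\}$, where $\delta$ exchanges $0$ and $1$ in every digit. Then $x\,R_\Lambda\,y$ means that $y(n)=x(n)$ for all large $n$, or $y(n)=\delta\cdot x(n)$ for all large $n$. A first attempt to remove the twist replaces each $x(n)$ by the one of $x(n)$, $\delta\cdot x(n)$ whose first digit is $0$. This loses information: it gives the same value to $x$ and to the point $y$ obtained by applying $\delta$ at the even coordinates only, although $y(n)\ne x(n)$ for even $n$ and $y(n)\neq\delta\cdot x(n)$ for odd $n$. The remedy is to normalize whole tails. Let $f(x)(k)$ be $x_{\ge k}$ if the first digit of $x(k)$ is $0$, and $\delta x_{\ge k}$ otherwise. Then $f(x)(k)=f(y)(k)$ if and only if $y_{\ge k}\in\{x_{\ge k},\delta x_{\ge k}\}$, and this condition passes from $k$ to $k+1$. Hence $f(x)\,E_1\,f(y)$ if and only if the condition holds for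 some $k$, that is, if and only if $x\,R_\Lambda\,y$. So $R_\Lambda\le_BE_1$.

The same argument works when $\Lambda$ is the union of an increasing sequence of finite subgroups $\Lambda_k$. Let $f(x)(k)$ be the lexicographically least element of the finite set $\Lambda_kx_{\ge k}$. Then $f(x)(k)=f(y)(k)$ if and only if $y_{\ge k}\in\Lambda_kx_{\ge k}$, this condition passes from $k$ to $k+1$, and it holds for some $k$ exactly when $x\,R_\Lambda\,y$.
\end{example}

So the answer depends on the acting group. Suppose that $(f,h)$ is a Borel reduction of $R_\Lambda$ to $E_1\times E_\infty$. Then $f(\delta x)\,E_1\,f(x)$ for all $x$ and $\delta$. Fix a $\Lambda$-invariant probability measure. For each $\delta$, the probability that the tails $f(\delta x)_{\ge k}$ and $f(x)_{\ge k}$ differ tends to $0$ as $k\to\infty$: the tails of $f$ are almost invariant functions. In Example~\ref{ex:finite} such functions exist and carry all the information. For a Bernoulli action of a free group of rank two, a spectral gap forces almost invariant functions to be almost constant, so $f$ maps almost every point into a single $E_1$-class. Then $h$ alone must classify the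 points of a conull set, with invariants taken up to a relation with countable classes. This is impossible, because one coordinate $x(k)$ can be changed in uncountably many ways without changing the class.

The paper carries out this plan inside $\mathcal G$. Section~\ref{sec:groups} constructs groups on which $\approx_F$ can be computed. Section~\ref{sec:lower} uses them to prove $E_1\times E_\infty\le_B{\approx_F}$, and Section~\ref{sec:family} to embed a free-group version of the model. Sections~\ref{sec:gap} and~\ref{sec:countable} deal with $f$ and with $h$, and complete the proof of Theorem~\ref{thm:main}. Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.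

\section{Central extensions of $\mathbb F_2\wr\mathbb Z^d$}\label{sec:groups}

To compute $\approx_F$ on a family of groups we must know all finite normal subgroups and all isomorphisms. We take quotients $\widetilde L/A$ of one group $\widetilde L$ by subgroups $A$ of a central subgroup $C$. If $\widetilde L/C$ has no nontrivial finite normal subgroup, then the finite normal subgroups of $\widetilde L/A$ lie in $C/A$. If $C$ is generated by commutators, then the effect of an isomorphism on $C/A$ is determined by its effect on $\widetilde L/C$. Finally, $C$ should have many subgroups of finite index in one another, so we want $C$ to be an infinite-dimensional vector space over $\mathbb F_2$.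

\subsection{The groups}

Fix $d\ge1$. Let $B$ be the $\mathbb F_2$-vector space with basis $\{a_i:i\in\mathbb Z^d\}$; the \emph{support} of $b\in B$ is the finite set of $i$ such that $a_i$ occurs in $b$. The group $\mathbb Z^d$ acts on $B$ by $t\cdot a_i=a_{i+t}$, and $L=L_d=B\rtimes\mathbb Z^d$ is the wreath product $\mathbb F_2\wr\mathbb Z^d$. It is metabelian. We lift $L$ by letting the commutator of $a_i$ and $a_j$ be a central element that depends only on $\pm(i-j)$, so that it is invariant under translation.

Let $C=C_d$ be the $\mathbb F_2$-vector space with basis $\{c_i\}$ indexed by $(\mathbb Z^d\setminus\{0\})/\pm$; thus $c_i=c_{i'}$ if and only if $i'=\pm i$. Let $\widetilde B$ be the group with generators $a_i$ and $c_i$ and relations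
\[
a_i^2=c_i^2=1,\qquad c_i\ \text{central},\qquad [a_i,a_j]=c_{i-j}\quad(i\ne j).
\]
The $c_i$ commute and have order at most two, so there is a homomorphism $C\to\widetilde B$, $c\mapsto\bar c$, with $c_i\mapsto c_i$.

\begin{lemma}\label{lem:normal}
The map $C\to\widetilde B$ is injective, and $\widetilde B/C\cong B$ by $a_i\mapsto a_i$.
\end{lemma}

\begin{proof}
Let $<$ be the lexicographic order on $\mathbb Z^d$, and let $\beta\colon B\times B\to C$ be the bilinear map with $\beta(a_i,a_j)=c_{i-j}$ if $i<j$ and $\beta(a_i,a_j)=0$ otherwise. On $B\times C$ define
\[
(b,c)(b',c')=(b+b',\,c+c'+\beta(b,b')).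
\]
This law is associative, since both bracketings of a triple product contribute $\beta(b,b')+\beta(b,b'')+\beta(b',b'')$. The identity is $(0,0)$, and the inverse of $(b,c)$ is $(b,c+\beta(b,b))$. The subgroup $0\times C$ is central, $(a_i,0)^2=(0,\beta(a_i,a_i))=(0,0)$, and the commutator of $(b,c)$ and $(b',c')$ is $(0,\beta(b,b')+\beta(b',b))$, which equals $(0,c_{i-j})$ for $b=a_i$, $b'=a_j$, $i\neq j$. So $a_i\mapsto(a_i,0)$, $c_i\mapsto(0,c_i)$ defines a homomorphism $\Phi\colon\widetilde B\to B\times C$.

Using $a_ia_j=a_ja_ic_{i-j}$ and $a_i^2=1$, every element of $\widetilde B$ can be written as $a_{i_1}\cdots a_{i_k}\bar c$ with $i_1<\dots<i_k$ and $c\in C$, and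
\[
\Phi(a_{i_1}\cdots a_{i_k}\bar c)=\Bigl(a_{i_1}+\dots+a_{i_k},\ c+\sum_{p<q}c_{i_p-i_q}\Bigr).
\]
The first coordinate determines $i_1,\dots,i_k$, and then the second determines $c$; every pair in $B\times C$ arises. Hence $\Phi$ is an isomorphism, and it carries $\bar c$ to $(0,c)$.
\end{proof}

From now on $C\le\widetilde B$, and we write $C$ additively. The rule $t\cdot a_i=a_{i+t}$, $t\cdot c_i=c_i$ preserves the relations, so $\mathbb Z^d$ acts on $\widetilde B$. Put
\[
\widetilde L=\widetilde L_d=\widetilde B\rtimes\mathbb Z^d .
\]
This group is generated by $a_0$ and a basis of $\mathbb Z^d$, so by $d+1$ elements. The subgroup $C$ is central and $\widetilde L/C\cong L$; in particular $\widetilde L$ is solvable. Each $g\in GL_d(\mathbb Z)$ gives an automorphism $\hat g$ of $\widetilde L$ with $a_i\mapsto a_{gi}$, $c_i\mapsto c_{gi}$, $t\mapsto gt$: the relations of $\widetilde B$ are preserved because $gi-gj=g(i-j)$, and $\hat g(t\cdot a_i)=a_{gi+gt}=gt\cdot\hat g(a_i)$. We write $gc=\hat g(c)$ for $c\in C$; thus $g$ permutes the basis of $C$. For a subspace $A\le C$ let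
\[
G_A=\widetilde L/A .
\]

\subsection{Finite normal subgroups and isomorphisms}

Subgroups $A,A^*$ of an abelian group are \emph{commensurable} if $A\cap A^*$ has finite index in both. This is an equivalence relation.

\begin{proposition}\label{prop:class}
Let $A,A^*\le C$.
\begin{itemize}
\item[(1)] The finite normal subgroups of $G_A$ are exactly the $A_1/A$ with $A\le A_1\le C$ and $[A_1:A]<\infty$.
\item[(2)] $Z(G_A)=C/A$, and $G_A\cong G_{A^*}$ if and only if $gA=A^*$ for some $g\in GL_d(\mathbb Z)$.
\item[(3)] $G_A\approx_FG_{A^*}$ if and only if $gA$ and $A^*$ are commensurable for some $g\in GL_d(\mathbb Z)$. For $d=1$ this holds if and only if $A$ and $A^*$ are commensurable.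
\end{itemize}
\end{proposition}

\begin{proof}
(1) Since $L/B\cong\mathbb Z^d$ is torsion-free and $B$ has exponent two, $B$ is the set of torsion elements of $L$. So a finite normal subgroup of $L$ lies in $B$. A nonzero $b\in B$ has finite nonempty support, hence infinitely many translates, and these are conjugates of $b$ in $L$. Therefore $L$ has no nontrivial finite normal subgroup, and a finite normal subgroup of $G_A$ lies in the kernel $C/A$ of $G_A\to L$. Conversely, every subgroup of $C/A$ is central in $G_A$, hence normal.

(2) An element $bt\in L$ with $b\in B$, $t\in\mathbb Z^d$ acts on $B$ by conjugation as translation by $t$. If it is central, then $t=0$, and $b$ is invariant under all translations, so $b=0$. Thus $Z(L)=1$ and $Z(G_A)=C/A$.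

If $gA=A^*$, then $\hat g$ induces an isomorphism $G_A\to G_{A^*}$. Conversely, let $\varphi\colon G_A\to G_{A^*}$ be an isomorphism. It maps center to center, so it induces an automorphism $\alpha$ of $L$. We have $\alpha(B)=B$, as $B$ is the set of torsion elements, so $\alpha$ induces some $g\in GL_d(\mathbb Z)$ on $L/B=\mathbb Z^d$. For $t\in\mathbb Z^d$ the element $\alpha(t)$ lies in $B\,g(t)$ and acts on $B$ as translation by $gt$. Hence, with $u=\alpha(a_0)$,
\[
\alpha(a_i)=\alpha(i\cdot a_0)=gi\cdot u\qquad(i\in\mathbb Z^d).
\]
We claim that $u$ is a basis vector. The $\alpha(a_i)$ span $B$, so $a_0=\sum_{t\in S}t\cdot u$ for a finite nonempty $S\subseteq\mathbb Z^d$. Let $S'$ be the support of $u$. The lexicographic order is invariant under translation, so the index $\max S+\max S'$ can be written as a sum of an element of $S$ and an element of $S'$ in only one way. It therefore lies in the support $\{0\}$ of the sum. The same holds for $\min S+\min S'$. Thus $\max S+\max S'=\min S+\min S'$, which forces $\max S'=\min S'$. So $u=a_k$ for some $k$, and $\alpha(a_i)=a_{k+gi}$.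

It follows that $\varphi(a_iA)$ equals $a_{k+gi}A^*$ up to a central factor. Central factors do not affect commutators, so for $i\ne0$
\[
\varphi(c_iA)=[\varphi(a_0A),\varphi(a_iA)]=[a_k,a_{k+gi}]A^*=c_{gi}A^* .
\]
Since the $c_i$ span $C$, we get $\varphi(cA)=(gc)A^*$ for all $c\in C$. As $\varphi$ is injective, $c\in A$ if and only if $gc\in A^*$, that is, $gA=A^*$.

(3) We have $G_A/(A_1/A)\cong G_{A_1}$. By (1) and (2), $G_A\approx_FG_{A^*}$ if and only if there are $g$ and subspaces $A_1\ge A$, $A_1^*\ge A^*$ of $C$ with $[A_1:A]$ and $[A_1^*:A^*]$ finite and $gA_1=A_1^*$. In that case $gA$ and $A^*$ both have finite index in $A_1^*$, so they are commensurable. Conversely, if they are commensurable, take $A_1^*=gA+A^*$ and $A_1=g^{-1}A_1^*$; then $[A_1^*:A^*]=[gA:gA\cap A^*]$ and $[A_1:A]=[A_1^*:gA]=[A^*:gA\cap A^*]$ are finite. If $d=1$, then $g=\pm1$ fixes every $c_i$, because $c_{-i}=c_i$.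
\end{proof}

Let $\pi\colon F_\infty\to\widetilde L_d$ be the epimorphism that sends $\mathsf x_0$ to $a_0$, sends $\mathsf x_1,\dots,\mathsf x_d$ to a basis of $\mathbb Z^d$, and sends the other $\mathsf x_m$ to $1$. We code $G_A$ by $\pi^{-1}(A)\in\mathcal G$. Taking preimages under $\pi$ preserves indices, so these codes are quasi-equal exactly when the subspaces are commensurable. Proposition~\ref{prop:class}(3) is thus an explicit form of fact (iii), with $GL_d(\mathbb Z)$ in the role of $\operatorname{Aut}_f(F_\infty)$.

\subsection{Eventual equality from commensurability}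

\begin{example}\label{ex:d1}
Let $d=1$, so that $C$ has basis $c_1,c_2,c_3,\dots$ and $G_A\cong G_{A^*}$ only if $A=A^*$. For $S\subseteq\{1,2,\dots\}$ let $A_S=\operatorname{span}\{c_i:i\in S\}$. The quotient $A_S/(A_S\cap A_{S'})$ has the basis $\{c_i:i\in S\setminus S'\}$, so $G_{A_S}\approx_FG_{A_{S'}}$ if and only if $S\mathbin\triangle S'$ is finite. Coordinate subspaces therefore give only a relation with countable classes. Now for $y\in2^{\mathbb N}$ let
\[
A^y=\operatorname{span}\{c_{2m+1}+y(m)c_2:m\in\mathbb N\}.
\]
These subspaces are pairwise distinct, and each has index two in $\operatorname{span}\{c_2,c_1,c_3,c_5,\dots\}$. So the groups $G_{A^y}$ are uncountably many pairwise nonisomorphic groups in a single $\approx_F$-class. Dividing by the one central involution $c_2$ erases the whole real $y$, as passing to a tail erases one coordinate of a point of $(2^{\mathbb N})^{\mathbb N}$.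
\end{example}

To obtain $E_1$ we use infinitely many vectors in the role of $c_2$. Let $\{w_j\}_{j\in J}$ and $\{e_n\}_{n\in\mathbb N}$ be disjoint families of distinct basis vectors of $C$, and let $V=\operatorname{span}\{e_n:n\in\mathbb N\}$. A function $T\colon J\to V$ has \emph{coordinates} $T_n\in2^J$ defined by $T(j)=\sum_nT_n(j)e_n$. Put
\[
A_T=\operatorname{span}\{w_j+T(j):j\in J\}.
\]

\begin{lemma}\label{lem:graph}
$A_T$ and $A_{T'}$ are commensurable if and only if $T_n=T'_n$ for all but finitely many $n$.
\end{lemma}

\begin{proof}
The vectors $w_j+T(j)$ form a basis of $A_T$. Let $\kappa\colon A_T\to V$ be the linear map with $\kappa(w_j+T(j))=T(j)+T'(j)$. For finite $S\subseteq J$, the only element of $A_{T'}$ whose $w$-part is $\sum_{j\in S}w_j$ is $\sum_{j\in S}(w_j+T'(j))$. So $\sum_{j\in S}(w_j+T(j))$ lies in $A_{T'}$ if and only if $\sum_{j\in S}(T(j)+T'(j))=0$. Hence $\ker\kappa=A_T\cap A_{T'}$, and $[A_T:A_T\cap A_{T'}]$ is the cardinality of $\operatorname{span}\{T(j)+T'(j):j\in J\}$. By symmetry $[A_{T'}:A_T\cap A_{T'}]$ is the same number. A subspace of $V$ is finite if and only if it lies in $\operatorname{span}\{e_n:n<k\}$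 for some $k$. For our span this means $T_n=T'_n$ for all $n\ge k$.
\end{proof}

\begin{lemma}\label{lem:borel}
Give $V$ the discrete topology and $V^J$ the product topology. The map $T\mapsto\pi^{-1}(A_T)$ from $V^J$ to $\mathcal G\subseteq2^{F_\infty}$ is continuous and injective.
\end{lemma}

\begin{proof}
Fix $w\in F_\infty$; we show that $\{T:\pi(w)\in A_T\}$ is clopen. The set is empty unless $\pi(w)$ lies in $C$ and has the form $\sum_{j\in S}w_j+e$ with $S\subseteq J$ finite and $e\in V$. In that case $S$ and $e$ are determined by $w$, and $\pi(w)\in A_T$ if and only if $\sum_{j\in S}T(j)=e$, which depends on finitely many values of $T$. For injectivity, $w_j+T(j)\in A_{T'}$ if and only if $T(j)=T'(j)$, so $A_T$ determines $T$; and $\pi^{-1}(A_T)$ determines $A_T$ because $\pi$ is onto.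
\end{proof}

\section{The reduction of $E_1\times E_\infty$ to $\approx_F$}\label{sec:lower}

We code $x\in(2^{\mathbb N})^{\mathbb N}$ by a group $P_x$, code $K\in\mathcal G$ by a group $Q_K$, and form $P_x\times Q_K$. The difficulty is to recover the two factors from the product after division by a finite normal subgroup. We arrange that $P_x$ is solvable and that $Q_K$ has no nontrivial finite or solvable normal subgroup; then the first factor is the largest solvable normal subgroup. The group $K\wr\mathbb Z$ of fact (i) is solvable whenever $K$ is, so we use a free product instead.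

\subsection{The factor $P_x$}

Take $d=1$, $J=\mathbb N$, $w_m=c_{2m+1}$ and $e_n=c_{2n+2}$. A value $T(m)$ may involve only finitely many $e_n$, so we delay the $n$-th real by $n$ steps. For $x\in(2^{\mathbb N})^{\mathbb N}$ let
\[
T^x(m)=\sum_{n\le m}x(n)(m-n)\,e_n ,
\]
where $x(n)(r)\in\{0,1\}$ is the $r$-th digit of $x(n)$, and let $P_x=\widetilde L_1/A_{T^x}$. The coordinate $T^x_n$ is the sequence $x(n)$ preceded by $n$ zeros, so $T^x_n=T^y_n$ if and only if $x(n)=y(n)$. Proposition~\ref{prop:class}(3) and Lemma~\ref{lem:graph} give
\begin{equation}\label{eq:P}
P_x\approx_FP_y\iff x\,E_1\,y .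
\end{equation}
Each $P_x$ is solvable and generated by two elements.

\subsection{The factor $Q_K$}

For a finitely generated group $K$ let $Q_K=K*\langle\sigma\rangle*\langle\tau\rangle$ with $\sigma,\tau$ of infinite order. We recall the normal form theorem for a free product $U_1*U_2$: every element is uniquely a product of \emph{letters}, nontrivial elements taken alternately from $U_1$ and $U_2$. In particular a nonempty alternating product is nontrivial.

\begin{lemma}\label{lem:Q}
Every nontrivial normal subgroup $M$ of $Q_K$ is infinite and nonabelian. Hence $Q_K$ has no nontrivial finite normal subgroup and no nontrivial solvable normal subgroup.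
\end{lemma}

\begin{proof}
Write $Q_K=U_1*U_2$ with $U_1=K*\langle\sigma\rangle$ and $U_2=\langle\tau\rangle$, both infinite. We first find an element of $M$ whose normal form begins and ends in $U_1$. Let $1\ne m\in M$. If $m$ begins and ends in $U_2$, take $umu^{-1}$ with $1\neq u\in U_1$. If $m$ begins with a letter $u_1\in U_1$ and ends in $U_2$, choose $u\in U_1\setminus\{1,u_1^{-1}\}$; then $umu^{-1}$ begins with $uu_1$ and ends with $u^{-1}$. If $m$ begins in $U_2$ and ends in $U_1$, apply the previous case to $m^{-1}$.

So let $m\in M$ begin and end in $U_1$, and let $m'=\tau m\tau^{-1}\in M$, which begins and ends in $U_2$. In the products $m\,m'\,m^{-1}m'^{-1}$ and $(mm')^k$, $k\ge1$, the normal forms of the factors concatenate to alternating words. These products are therefore nontrivial, so $m$ and $m'$ do not commute and $mm'$ has infinite order. Finally, the last nontrivial term of the derived series of a nontrivial solvable normal subgroup is characteristic in it, so it would be a nontrivial abelian normal subgroup of $Q_K$.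
\end{proof}

Two free generators are needed: for $K=1$ the group $K*\langle\sigma\rangle$ is abelian. To recover $K$ from $Q_K$ we use the Grushko--Kurosh theorem: a finitely generated group is a free product $K_1*\dots*K_r*F_s$, where $F_s$ is free of rank $s$ and each $K_i\ne1$ is freely indecomposable and not infinite cyclic; the numbers $r,s$ and the isomorphism types of the $K_i$, up to order, are unique. If $K=K_1*\dots*K_r*F_s$, then $Q_K=K_1*\dots*K_r*F_{s+2}$ is such a decomposition of $Q_K$. By uniqueness,
\begin{equation}\label{eq:Q}
Q_K\cong Q_{K'}\iff K\cong K' .
\end{equation}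

\subsection{The product}

\begin{proposition}\label{prop:lower}
$E_1\times E_\infty\le_B{\approx_F}$.
\end{proposition}

\begin{proof}
Since $E_\infty\le_B{\cong}$ by \cite{TV}, it suffices to reduce $E_1\times{\cong}$ to $\approx_F$. Send $(x,K)$ to $P_x\times Q_K$, marked as follows: $\mathsf x_0,\mathsf x_1$ go to the two generators of $P_x$, then $\mathsf x_2,\mathsf x_3$ go to $\sigma,\tau$, and $\mathsf x_{m+4}$ goes to the image of $\mathsf x_m$ in $K$. This marking is onto and kills all but finitely many generators.

\emph{The map is Borel.} It is enough to show, for each word $w$, that the set of $(x,K)$ for which $w$ is trivial in $P_x\times Q_K$ is Borel. The word is trivial if and only if both projections are. Triviality in $P_x$ is a clopen condition on $x$, by Lemma~\ref{lem:borel} and because $T^x(m)$ depends on finitely many digits of $x$. For $Q_K=K*\langle\sigma,\tau\rangle$, cut the projected word into maximal blocks of letters from $K$ and of letters $\sigma^{\pm1},\tau^{\pm1}$. If a block is trivial in its factor, delete it and merge its neighbors; repeat. The number of blocks decreases, and the word is trivial if and only if the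 process ends with the empty word. Every question asked about $K$ has the form ``is this word trivial in $K$?'' for one of finitely many words that depend only on $w$. So the condition is relatively clopen in $\mathcal G$.

\emph{The map is a reduction.} If $x\,E_1\,y$ and $K\cong K'$, then $P_x/N\cong P_y/M$ for some finite normal $N,M$ by \eqref{eq:P}, and $(P_x\times Q_K)/(N\times1)\cong(P_y\times Q_{K'})/(M\times1)$. Conversely, suppose $P_x\times Q_K\approx_FP_y\times Q_{K'}$. By Lemma~\ref{lem:Q} a finite normal subgroup of $P_x\times Q_K$ projects trivially to $Q_K$, so it is $N\times1$ with $N$ finite and normal in $P_x$. The same holds on the other side, and we get an isomorphism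
\[
(P_x/N)\times Q_K\cong(P_y/M)\times Q_{K'} .
\]
Again by Lemma~\ref{lem:Q}, a solvable normal subgroup of the left side projects trivially to $Q_K$. So the solvable group $(P_x/N)\times1$ is the largest solvable normal subgroup of the left side, and $(P_y/M)\times1$ is that of the right side. The isomorphism matches these subgroups and the quotients by them. Thus $P_x/N\cong P_y/M$ and $Q_K\cong Q_{K'}$, and \eqref{eq:P} and \eqref{eq:Q} give $x\,E_1\,y$ and $K\cong K'$.
\end{proof}

\section{A free group acting on commensurability classes}\label{sec:family}

We now realize the model of Section~\ref{sec:model} with a free group $\Gamma$ that acts on each coordinate space $2^\Gamma$ by the shift. By Proposition~\ref{prop:class} this requires a copy of $\Gamma$ in $GL_d(\mathbb Z)$ that permutes a family of basis vectors $w_\gamma$ as $\Gamma$ permutes itself, and that fixes infinitely many other basis vectors $e_n$. Left multiplication on the lattice $M_2(\mathbb Z)\cong\mathbb Z^4$ of integer $2\times2$ matrices provides the $w_\gamma$. One more direction, fixed by $\Gamma$, provides the $e_n$.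

\subsection{The family}

By Sanov's theorem the matrices
\[
s_1=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad s_2=\begin{pmatrix}1&0\\2&1\end{pmatrix}
\]
freely generate a free group $\Gamma$. It is torsion-free, so $-1\notin\Gamma$, and hence $\Gamma\cap(-\Gamma)=\emptyset$. Take $d=5$, write $\mathbb Z^5=M_2(\mathbb Z)\oplus\mathbb Z$, and put
\[
w_\gamma=c_{(\gamma,0)}\quad(\gamma\in\Gamma),\qquad e_n=c_{(0,n+2)}\quad(n\in\mathbb N),\qquad V=\operatorname{span}\{e_n:n\in\mathbb N\}.
\]
These are distinct basis vectors of $C$; for the $w_\gamma$ this uses $\Gamma\cap(-\Gamma)=\emptyset$. The shift by $2$ in the definition of $e_n$ matters only in Section~\ref{sec:strong}. Let $X=V^\Gamma$, and for $T\in X$ let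
\[
A_T=\operatorname{span}\{w_\gamma+T(\gamma):\gamma\in\Gamma\},\qquad G_T=\widetilde L_5/A_T .
\]
By Lemma~\ref{lem:borel}, $T\mapsto G_T$ is a Borel injection of $X$ into $\mathcal G$. The group $\Gamma$ acts on $X$ by $(\delta T)(\gamma)=T(\delta^{-1}\gamma)$. Define two equivalence relations on $X$:
\[
T\equiv T'\iff T_n=T'_n\ \text{for all but finitely many }n,\qquad T\,R\,T'\iff G_T\approx_FG_{T'} .
\]
For Theorem~\ref{thm:main} we do not need to determine $R$; the following bounds from below and from above suffice.

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(R1)] If $T\equiv T'$, then $T\,R\,T'$.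
\item[(R2)] $T\,R\,\delta T$ for all $T\in X$ and $\delta\in\Gamma$.
\item[(R3)] Every $R$-class is a union of countably many $\equiv$-classes.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) follows from Lemma~\ref{lem:graph} and Proposition~\ref{prop:class}(3) with $g=1$. For (R2) let $g_\delta\in GL_5(\mathbb Z)$ be the map $(m,k)\mapsto(\delta m,k)$, whose inverse is $g_{\delta^{-1}}$. It fixes each $e_n$ and sends $w_\gamma+T(\gamma)$ to $w_{\delta\gamma}+T(\gamma)=w_{\delta\gamma}+(\delta T)(\delta\gamma)$. So $g_\delta A_T=A_{\delta T}$ and $G_T\cong G_{\delta T}$. For (R3) fix $T$. If $T\,R\,T'$, then $A_{T'}$ is commensurable with $gA_T$ for one of the countably many $g\in GL_5(\mathbb Z)$. If $T'$ and $T''$ belong to the same $g$, then $A_{T'}$ and $A_{T''}$ are commensurable, so $T'\equiv T''$ by Lemma~\ref{lem:graph}. Thus the $R$-class of $T$ meets countably many $\equiv$-classes, and by (R1) it is their union.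
\end{proof}

\subsection{The measure}

Let $Z=\prod_{n\in\mathbb N}2^\Gamma$. The map $T\mapsto(T_n)_n$ identifies $X$ with the Borel set of those $(T_n)_n\in Z$ such that, for every $\gamma$, $T_n(\gamma)=0$ for all but finitely many $n$. The Borel structures agree, since each $T_n(\gamma)$ is a function of $T(\gamma)$ and each condition $T(\gamma)=v$ is a countable conjunction of conditions on the bits $T_n(\gamma)$. Under this identification $\equiv$ is eventual equality, and $\Gamma$ acts diagonally, by $(\delta y)(\gamma)=y(\delta^{-1}\gamma)$ on each factor $2^\Gamma$.

We need a $\Gamma$-invariant product measure on $Z$ that lives on $X$, so the bits must become sparse as $n$ grows. Let $p_n=2^{-n-1}$, let $\mu_n$ be the measure on $2^\Gamma$ for which the bits $y(\gamma)$ are independent and equal to $1$ with probability $p_n$, and let $\mu=\prod_n\mu_n$. Then: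
\begin{itemize}
\item $\mu(X)=1$, by the Borel--Cantelli lemma, since $\sum_np_n<\infty$ and $\Gamma$ is countable;
\item each $\mu_n$ is \emph{atomless}, that is, points are null: a point has measure at most $(1-p_n)^k$ for every $k$, as $0<p_n\le\frac12$ and $\Gamma$ is infinite;
\item $\Gamma$ preserves $\mu$, since it permutes independent bits with the same law.
\end{itemize}

\section{Spectral gap and invariant maps to $E_1$}\label{sec:gap}

This section shows that a Borel map from $X$ to $(2^{\mathbb N})^{\mathbb N}$ that is $\Gamma$-invariant modulo $E_1$ is almost everywhere constant modulo $E_1$. If some tail of the map were exactly invariant, it would be enough to know that invariant sets have measure $0$ or $1$. The tails are only almost invariant, so we need a quantitative statement: a set that is moved little by the generators has measure close to $0$ or $1$. We prove it first for $\Gamma$ acting on itself, where it comes from the paradoxical decomposition of the free group.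

\begin{lemma}\label{lem:ell2}
Let $\Gamma$ act on $\ell^2(\Gamma)$ by $(\delta\xi)(\gamma)=\xi(\delta^{-1}\gamma)$. Then $\sum_{i=1,2}\|s_i\xi-\xi\|^2\ge\frac18\|\xi\|^2$ for all $\xi\in\ell^2(\Gamma)$.
\end{lemma}

\begin{proof}
By scaling we may assume $\|\xi\|=1$. Let $\omega(S)=\sum_{\gamma\in S}|\xi(\gamma)|^2$, a probability measure on $\Gamma$. For $s\in\{s_1^{\pm1},s_2^{\pm1}\}$ let $W(s)$ be the set of reduced words that begin with $s$. The set $sW(s^{-1})$ consists of the reduced words that do not begin with $s$, so $\Gamma=W(s)\sqcup sW(s^{-1})$. Fix $s\in\{s_1,s_2\}$. We have $\omega(sW(s^{-1}))=\sum_{\gamma\in W(s^{-1})}|(s^{-1}\xi)(\gamma)|^2$. Using $\bigl||a|^2-|b|^2\bigr|\le|a-b|(|a|+|b|)$ and the Cauchy--Schwarz inequality,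
\[
\bigl|\omega(sW(s^{-1}))-\omega(W(s^{-1}))\bigr|\le\|s^{-1}\xi-\xi\|\,\bigl(\|s^{-1}\xi\|+\|\xi\|\bigr)=2\|s\xi-\xi\| .
\]
Since $\omega(W(s))+\omega(sW(s^{-1}))=1$, this gives $\omega(W(s))+\omega(W(s^{-1}))\ge1-2\|s\xi-\xi\|$. The four sets $W(\cdot)$ are disjoint, so adding the inequalities for $s_1$ and $s_2$ yields $1\ge2-2\sum_i\|s_i\xi-\xi\|$. Hence $\sum_i\|s_i\xi-\xi\|\ge\frac12$, and $a^2+b^2\ge\frac12(a+b)^2$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:expand}
For every Borel set $D\subseteq X$,
\[
\sum_{i=1,2}\mu(s_iD\mathbin\triangle D)\ \ge\ \tfrac18\,\mu(D)\bigl(1-\mu(D)\bigr).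
\]
\end{lemma}

\begin{proof}
Let $\Gamma$ act on $L^2(X,\mu)$ by $(\delta\phi)(T)=\phi(\delta^{-1}T)$. We show that the space $L^2_0$ of functions of mean zero is an orthogonal sum of copies of $\ell^2(\Gamma)$. For $(n,\gamma)\in\mathbb N\times\Gamma$ let
\[
\chi_{n,\gamma}(T)=\frac{T_n(\gamma)-p_n}{\sqrt{p_n(1-p_n)}} .
\]
It has mean $0$ and variance $1$, so $1$ and $\chi_{n,\gamma}$ form an orthonormal basis of the functions of the bit $T_n(\gamma)$. In a product of probability spaces, the finite products of basis functions of the factors form an orthonormal basis. So the functions $\chi_\Omega=\prod_{(n,\gamma)\in\Omega}\chi_{n,\gamma}$, for finite $\Omega\subseteq\mathbb N\times\Gamma$, form an orthonormal basis of $L^2(X,\mu)$, and those with $\Omega\ne\emptyset$ form one of $L^2_0$. Since $(\delta^{-1}T)_n(\gamma)=T_n(\delta\gamma)$, we have $\delta\chi_\Omega=\chi_{\delta\Omega}$, where $\delta(n,\gamma)=(n,\delta\gamma)$.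

Let $\Omega\neq\emptyset$, let $S$ be its projection to $\Gamma$, and let $\gamma_0\in S$. If $\delta\Omega=\Omega$, then $\delta\in S\gamma_0^{-1}$. So the stabilizer of $\Omega$ is a finite subgroup of the torsion-free group $\Gamma$, hence trivial. Therefore the map that sends $\chi_{\gamma\Omega}$ to the indicator function of $\{\gamma\}$ extends to a $\Gamma$-equivariant isometry from the closed span of the orbit of $\chi_\Omega$ onto $\ell^2(\Gamma)$. The inequality of Lemma~\ref{lem:ell2} holds in each of these orthogonal invariant summands, and summing gives it for all $\phi\in L^2_0$. Apply it to $\phi=1_D-\mu(D)$, for which $\|\phi\|^2=\mu(D)(1-\mu(D))$ and $\|s_i\phi-\phi\|^2=\|1_{s_iD}-1_D\|^2=\mu(s_iD\mathbin\triangle D)$.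
\end{proof}

\begin{proposition}\label{prop:E1erg}
Let $f\colon X\to(2^{\mathbb N})^{\mathbb N}$ be Borel with $f(\delta T)\,E_1\,f(T)$ for all $\delta\in\Gamma$ and $T\in X$. Then $f$ maps some $\mu$-conull Borel set $D\subseteq X$ into a single $E_1$-class.
\end{proposition}

\begin{proof}
Let $f_k(T)=f(T)_{\ge k}$, regarded as an element of $2^{\mathbb N}$, and let $\eta_k$ be the law of $f_k$, that is, $\eta_k(Y)=\mu(f_k^{-1}(Y))$. For each $i$ the sets $\{T:f_k(s_i^{-1}T)=f_k(T)\}$ increase to $X$ as $k\to\infty$, so
\[
\epsilon_k=\sum_{i=1,2}\mu\{T:f_k(s_i^{-1}T)\ne f_k(T)\}\to0 .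
\]
Let $Y\subseteq2^{\mathbb N}$ be Borel. Since $s_if_k^{-1}(Y)=\{T:f_k(s_i^{-1}T)\in Y\}$, the set $s_if_k^{-1}(Y)\mathbin\triangle f_k^{-1}(Y)$ is contained in $\{T:f_k(s_i^{-1}T)\ne f_k(T)\}$. Lemma~\ref{lem:expand} gives $\eta_k(Y)(1-\eta_k(Y))\le8\epsilon_k$, and this bound does not depend on $Y$.

Fix $k$ with $8\epsilon_k<\frac3{16}$. As $r(1-r)\ge\frac3{16}$ on $[\frac14,\frac34]$, the measure $\eta_k$ takes no value in this interval. If the cylinder of all sequences that extend a given finite word has measure greater than $\frac34$, then one of its two halves has measure at least $\frac38$, hence greater than $\frac34$. Starting from $2^{\mathbb N}$, we obtain a decreasing sequence of such cylinders. Their intersection is a point $z$ with $\eta_k(\{z\})\ge\frac34$. Choose $T_*$ with $f_k(T_*)=z$ and let $D=\{T:f(T)\,E_1\,f(T_*)\}$. This set is Borel, it is $\Gamma$-invariant by hypothesis, and it contains $f_k^{-1}(z)$, so $\mu(D)\ge\frac34$. By Lemma~\ref{lem:expand}, $\mu(D)(1-\mu(D))=0$, so $\mu(D)=1$.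
\end{proof}

\begin{remark}\label{rem:locfin}
The proposition fails if $\Gamma$ is replaced by an infinite group $\Lambda$ that is an increasing union of finite subgroups, with the same definitions of $X$ and $\mu$. The map $f$ of Example~\ref{ex:finite} satisfies the hypothesis, and the preimage of an $E_1$-class is contained in an $R_\Lambda$-class. Such a class is a countable union of sets $\{T:T_{\ge k}=z\}$, which are null because $\mu_k$ is atomless.
\end{remark}

\section{Eventual equality and relations with countable classes}\label{sec:countable}

After Proposition~\ref{prop:E1erg}, the second component $h$ of a reduction must classify a conull set by itself. The following lemma excludes this. For a product $Z=\prod_nZ_n$ of standard Borel spaces let $E_1(Z)$ be eventual equality on $Z$, and write $T_{\ge k}=(T_n)_{n\ge k}$.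

\begin{lemma}\label{lem:countable}
Let $Z=\prod_nZ_n$ be a product of standard Borel spaces, $\theta=\prod_n\theta_n$ a product of atomless probability measures, and $D\subseteq Z$ a Borel set with $\theta(D)=1$. Let $S$ be an equivalence relation on $D$ such that $E_1(Z)|_D\subseteq S$ and each $S$-class is covered by countably many $E_1(Z)$-classes. Let $E$ be an equivalence relation with countable classes on a standard Borel space $Y$. Then there is no Borel map $h\colon D\to Y$ with $T\,S\,T'\iff h(T)\,E\,h(T')$.
\end{lemma}

Consider first the case where $D=Z$ and $E$ is equality. Then $h$ does not change when finitely many coordinates change. By Kolmogorov's zero--one law the preimage of every Borel set has measure $0$ or $1$, so $h$ is almost everywhere constant. But a fiber of $h$ is an $S$-class, a countable union of null sets. When $E$ has countable classes, changing $T_k$ may change $h(T)$, though only within a countable set, and all fibers of $h$ may be null. We then count: given the coordinates other than $T_k$, there are countably many candidates for $h(T)$, and we want each value of $h$ to leave only countably many candidates for $T_{\ge k}$.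 A fiber of $h$ can contain uncountably many $k$-th tails, so we single out those that carry positive mass inside the fiber. This requires a measure on each fiber.

We recall two facts. Let $\operatorname{Prob}(D)$ be the standard Borel space of Borel probability measures on $D$. \emph{Disintegration:} if $h\colon D\to Y$ is Borel and $h_*\theta$ is the law of $h$, there is a Borel map $y\mapsto\theta^y$ from $Y$ to $\operatorname{Prob}(D)$ such that $\theta(D')=\int\theta^y(D')\,d(h_*\theta)(y)$ for Borel $D'\subseteq D$, and $\theta^y(h^{-1}(y))=1$ for $h_*\theta$-almost every $y$. \emph{Measures of sections} \cite[17.25]{Kechris}: if $Y'$ is a standard Borel space and $A\subseteq Y'\times D$ is Borel, then $(z,\vartheta)\mapsto\vartheta(\{T:(z,T)\in A\})$ is Borel on $Y'\times\operatorname{Prob}(D)$.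

\begin{proof}[Proof of Lemma~\ref{lem:countable}]
Suppose $h$ is such a map, and disintegrate $\theta$ over $h$. For $k\in\mathbb N$ let
\[
D_k=\bigl\{T\in D:\theta^{h(T)}\{T'\in D:T'_{\ge k}=T_{\ge k}\}>0\bigr\}.
\]
This set is Borel: apply the second fact to $A=\{(z,T'):T'_{\ge k}=z\}$ and compose with the Borel map $T\mapsto(T_{\ge k},\theta^{h(T)})$.

\emph{Some $D_k$ has positive measure.} Let $y$ satisfy $\theta^y(h^{-1}(y))=1$. The fiber $h^{-1}(y)$ lies in one $S$-class, so it is covered by countably many $E_1(Z)$-classes. The class of a point $T^0$ is the union over $k$ of the sets $\{T:T_{\ge k}=T^0_{\ge k}\}$. So one set $\Phi=\{T\in D:T_{\ge k}=z\}$ has $\theta^y(\Phi)>0$. Every point of $\Phi\cap h^{-1}(y)$ belongs to $D_k$, and $\theta^y(\Phi\cap h^{-1}(y))=\theta^y(\Phi)>0$. Thus $\theta^y(\bigcup_kD_k)>0$ for almost every $y$. Integrating, $\theta(\bigcup_kD_k)>0$, and $\theta(D_k)>0$ for some $k$.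

\emph{Every $D_k$ is null.} Fix points $z_n\in Z_n$ for all $n\ne k$, and let $\Psi$ be the set of $T\in D_k$ with $T_n=z_n$ for all $n\neq k$. Any two points of $\Psi$ are $E_1(Z)$-equivalent, hence $S$-equivalent, so $h(\Psi)$ lies in one $E$-class and is countable. For each $y$, the tails $T_{\ge k}$ of the points $T\in D_k$ with $h(T)=y$ are values $z$ for which the pairwise disjoint sets $\{T':T'_{\ge k}=z\}$ have positive $\theta^y$-measure, so there are countably many of them. Hence $T_k$ takes countably many values on $\Psi$. The Borel set $D_k\subseteq Z_k\times\prod_{n\ne k}Z_n$ thus has countable sections in $Z_k$. These are $\theta_k$-null since $\theta_k$ is atomless, and Fubini's theorem gives $\theta(D_k)=0$. This contradicts the previous step.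
\end{proof}

The hypotheses on the $\theta_n$ and on the size of the $S$-classes cannot be dropped. If all $Z_n$ are finite, then $E_1(Z)$ has countable classes and $h=\mathrm{id}$ reduces it to itself. If $S$ has a single class, a constant $h$ works.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first assertion is Proposition~\ref{prop:lower}. Suppose ${\approx_F}\le_BE_1\times E_\infty$. Composing a reduction with $T\mapsto G_T$ gives Borel maps $f,h$ on $X$ with
\[
T\,R\,T'\iff f(T)\,E_1\,f(T')\ \text{ and }\ h(T)\,E_\infty\,h(T').
\]
By (R2), $f$ satisfies the hypothesis of Proposition~\ref{prop:E1erg}, so there is a conull Borel set $D\subseteq X$ on which all values of $f$ are $E_1$-equivalent. For $T,T'\in D$ we get $T\,R\,T'\iff h(T)\,E_\infty\,h(T')$. Apply Lemma~\ref{lem:countable} with $Z_n=2^\Gamma$, $\theta_n=\mu_n$, $S=R|_D$ and $E=E_\infty$. Its hypotheses on $S$ are (R1) and (R3), and $E_\infty$ has countable classes. The lemma says that $h$ does not exist.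
\end{proof}

\section{The factor $E_1$ does not help}\label{sec:strong}

We keep the notation of Section~\ref{sec:family} and prove Theorem~\ref{thm:strong}. If $(f,h)$ reduces $R$ to $E_1\times E$, the argument above still shows that $h$ reduces $R|_{D_0}$ to $E$ for a conull set $D_0$. It remains to prove $E_1\le_BR|_{D_0}$. Let $E_0$ be eventual equality on $2^{\mathbb N}$; its classes are countable. We use the following results of Kechris and Louveau \cite{KL}.
\begin{itemize}
\item[(KL1)] A Borel equivalence relation is hypersmooth if and only if it is Borel reducible to $E_1$.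
\item[(KL2)] If $E$ is hypersmooth, then $E\le_BE_0$ or $E_1\le_BE$.
\item[(KL3)] $E_1\not\le_BE^Y_P$ for every Borel action of a Polish group $P$ on a standard Borel space $Y$.
\end{itemize}
By (KL2) and Lemma~\ref{lem:countable}, $E_1$ reduces to $\equiv$ on any Borel set that is conull for a product of atomless measures. But $R$ is coarser than $\equiv$ and could identify points of the copy of $E_1$ so obtained. We therefore look for a Borel set $D\subseteq D_0$ on which $R$ and $\equiv$ coincide and which is conull for some other product of atomless measures. This requires a description of $R$.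

\subsection{The form of $R$}

For $g\in GL_5(\mathbb Z)$ let $\Gamma_g$ be the set of $\gamma\in\Gamma$ such that $gw_\gamma$ is again one of the vectors $w_{\gamma'}$, and define $\lambda_g\colon\Gamma_g\to\Gamma$ by $gw_\gamma=w_{\lambda_g(\gamma)}$. The map $\lambda_g$ is well defined and injective, because the $w_\gamma$ are distinct and $g$ permutes the basis of $C$. For $g=g_\delta$ it is left multiplication by $\delta$. There are other examples: $(m,k)\mapsto(m\delta,k)$ gives right multiplication, and the adjugate map on $M_2(\mathbb Z)$, a linear involution, gives $\gamma\mapsto\gamma^{-1}$. We do not need a list of the maps $\lambda_g$, only that there are countably many.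

\begin{lemma}\label{lem:form}
Let $T\,R\,T'$, and suppose $T_n\ne0$ for infinitely many $n$. Then there are $g\in GL_5(\mathbb Z)$ and $k_0\in\mathbb N$ such that $\Gamma\setminus\Gamma_g$ is finite and
\begin{equation}\label{eq:star}
T'_n(\lambda_g(\gamma))=T_n(\gamma)\qquad\text{for all }n\ge k_0\text{ and }\gamma\in\Gamma_g .
\end{equation}
If moreover $\lambda_g(\gamma)\ne\gamma$ for only finitely many $\gamma\in\Gamma_g$, then $T\equiv T'$.
\end{lemma}

\begin{proof}
The function $T$ takes infinitely many values: finitely many elements of $V$ involve only finitely many $e_n$, which would make $T_n=0$ for large $n$. By Proposition~\ref{prop:class}(3) choose $g$ with $gA_T$ commensurable to $A_{T'}$. We pass to the quotient $C/A_{T'}$, which we realize as follows. Let $C_0\supseteq V$ be the span of the basis vectors of $C$ other than the $w_\gamma$, and let $q\colon C\to C_0$ be the linear map that is the identity on $C_0$ and sends $w_\gamma$ to $T'(\gamma)$. An element $c_0+\sum_{\gamma\in S}w_\gamma$ with $c_0\in C_0$ is in $\ker q$ if and only if $c_0=\sum_{\gamma\in S}T'(\gamma)$. So $\ker q=A_{T'}$, and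
\[
q(gA_T)\cong gA_T/(gA_T\cap A_{T'})\ \text{ is finite.}
\]

\emph{Step 1: $gV\subseteq C_0$.} Let $\ell=g(0,1)\in\mathbb Z^5$. Then $gV$ is spanned by the $c_{r\ell}$ with $r\ge2$. If $r\ell=\pm(\gamma',0)$ with $\gamma'\in\Gamma$, then $\ell=(m,0)$ with $rm=\pm\gamma'$, so $r^2\det m=1$, which is impossible for $r\ge2$. This is where the shift in the definition of $e_n$ is used.

\emph{Step 2: $\Gamma\setminus\Gamma_g$ is finite.} For $\gamma\notin\Gamma_g$ both $gw_\gamma$ and $gT(\gamma)$ lie in $C_0$, so $q$ fixes $g(w_\gamma+T(\gamma))$. These vectors are distinct for distinct $\gamma$, and they lie in the finite set $q(gA_T)$.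

\emph{Step 3: $g$ fixes every $e_n$.} For $\gamma\in\Gamma_g$, Step 1 gives
\begin{equation}\label{eq:fin}
q\bigl(g(w_\gamma+T(\gamma))\bigr)=T'(\lambda_g(\gamma))+gT(\gamma),
\end{equation}
and this takes finitely many values as $\gamma$ ranges over $\Gamma_g$. Write $\ell=(m,k)$. If $m\ne0$, no $c_{r\ell}$ is among the $e_n$, so $V\cap gV=0$ and the sum in \eqref{eq:fin} determines both summands. Then $gT(\gamma)$, and hence $T(\gamma)$, takes finitely many values on the cofinite set $\Gamma_g$, which contradicts the first sentence of the proof. So $\ell=(0,k)$. From $(0,1)=k\,g^{-1}(0,1)$ we get $k=\pm1$, and $ge_n=c_{\pm(0,n+2)}=e_n$.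

Now \eqref{eq:fin} says that $T'(\lambda_g(\gamma))+T(\gamma)$ takes finitely many values in $V$. All of them lie in $\operatorname{span}\{e_n:n<k_0\}$ for some $k_0$, which is \eqref{eq:star}. For the last assertion, let $\Delta$ be the finite set of $\gamma$ that are outside $\Gamma_g$ or moved by $\lambda_g$. For $\gamma\notin\Delta$ and $n\ge k_0$ we have $T'_n(\gamma)=T_n(\gamma)$ by \eqref{eq:star}. The finitely many vectors $T(\gamma),T'(\gamma)$ with $\gamma\in\Delta$ involve finitely many $e_n$, so for large $n$ we also have $T'_n(\gamma)=T_n(\gamma)=0$ on $\Delta$.
\end{proof}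

\subsection{A set on which $R$ is eventual equality}

It remains to rule out \eqref{eq:star} for the countably many maps $\lambda_g$ that move infinitely many points. The idea is to prescribe finitely many bits of the $n$-th coordinate, the same for all points of $D$, in a pattern that is incompatible with the first $n+1$ of these maps. Fixing finitely many bits in each coordinate leaves the factor measures atomless. The patterns must be chosen so that $D_0$ stays conull for the conditioned measure, and for this we choose them at random.

\begin{proposition}\label{prop:E1in}
For every $\mu$-conull Borel set $D_0\subseteq X$ we have $E_1\le_BR|_{D_0}$.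
\end{proposition}

\begin{proof}
Let $\lambda^0,\lambda^1,\dots$ enumerate, with repetitions if necessary, the maps $\lambda_g$ that move infinitely many points of their domains. Such maps exist, for instance $\lambda_{g_\delta}$ with $\delta\ne1$.

\emph{Patterns.} Fix an enumeration of $\Gamma$ and let $I_r$ be the set of its first $r$ elements. Say that $y\in2^\Gamma$ is \emph{$n$-separated on $I_r$} if for each $j\le n$ there is $\gamma$ in the domain of $\lambda^j$ with $\gamma,\lambda^j(\gamma)\in I_r$ and $y(\gamma)\ne y(\lambda^j(\gamma))$. We claim that $\mu_n$-almost every $y$ is $n$-separated on some $I_r$. Fix $j$. There are infinitely many pairwise disjoint pairs $\{\gamma,\lambda^j(\gamma)\}$ with $\lambda^j(\gamma)\ne\gamma$: given finitely many, with union $\Delta$, injectivity of $\lambda^j$ leaves a moved point $\gamma$ with $\gamma\notin\Delta$ and $\lambda^j(\gamma)\notin\Delta$. The events $y(\gamma)\ne y(\lambda^j(\gamma))$ for these pairs are independent and have probability $2p_n(1-p_n)>0$, so almost surely one of them occurs. Taking $r$ large enough to contain a witnessing pair for each $j\le n$ proves the claim.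

Let $\Sigma_n$ be the countable set of restrictions $y|_{I_r}$, where $y$ is $n$-separated on $I_r$ and on no $I_{r'}$ with $r'<r$. For $\sigma\in\Sigma_n$ let $[\sigma]$ be the set of $y\in2^\Gamma$ that extend $\sigma$. Whether $y$ is $n$-separated on $I_{r'}$, for $r'\le r$, depends only on $y|_{I_r}$. Hence the cylinders $[\sigma]$, $\sigma\in\Sigma_n$, are pairwise disjoint and cover a $\mu_n$-conull set; each has positive measure. If $y,y'\in[\sigma]$ with $\sigma\in\Sigma_n$ and $j\le n$, a witness $\gamma$ for $\sigma$ and $j$ satisfies
\begin{equation}\label{eq:sep}
y'(\lambda^j(\gamma))=\sigma(\lambda^j(\gamma))\ne\sigma(\gamma)=y(\gamma).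
\end{equation}
In particular $y$ is not constant, so $y\neq0$.

\emph{Conditioning.} For $\sigma\in\Sigma_n$ let $\mu_n^\sigma=\mu_n(\,\cdot\cap[\sigma])/\mu_n([\sigma])$, an atomless probability measure. Let $\rho_n$ be the probability measure on $\Sigma_n$ with $\rho_n(\sigma)=\mu_n([\sigma])$, and let $\rho=\prod_n\rho_n$. For $\bar\sigma=(\sigma_n)_n\in\prod_n\Sigma_n$ let $\theta_{\bar\sigma}=\prod_n\mu_n^{\sigma_n}$. We claim that for every Borel $Z'\subseteq Z$ the function $\bar\sigma\mapsto\theta_{\bar\sigma}(Z')$ is measurable and
\[
\mu(Z')=\int\theta_{\bar\sigma}(Z')\,d\rho(\bar\sigma).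
\]
For a rectangle $Z'=\{T:T_n\in Y_n\text{ for }n<k\}$ the integrand depends on finitely many $\sigma_n$, and the integral is $\prod_{n<k}\sum_{\sigma\in\Sigma_n}\mu_n(Y_n\cap[\sigma])=\prod_{n<k}\mu_n(Y_n)$. The rectangles are closed under finite intersections and generate the Borel sets, and the class of sets for which the claim holds is closed under complements and countable disjoint unions. The $\pi$--$\lambda$ theorem gives the claim. Since $\mu(D_0)=1$, there is $\bar\sigma$ with $\theta_{\bar\sigma}(D_0)=1$. Put $\theta=\theta_{\bar\sigma}$ and $D=\{T\in D_0:T_n\in[\sigma_n]\text{ for all }n\}$. Then $D$ is Borel and $\theta(D)=1$.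

\emph{On $D$ the relations $R$ and $\equiv$ coincide.} One inclusion is (R1). Let $T,T'\in D$ with $T\,R\,T'$. All $T_n$ are nonzero, so Lemma~\ref{lem:form} provides $g$ and $k_0$ with \eqref{eq:star}. If $\lambda_g$ moved infinitely many points, it would equal some $\lambda^j$, and for $n\ge\max(j,k_0)$ the inequality \eqref{eq:sep} with $y=T_n$, $y'=T'_n$ would contradict \eqref{eq:star}. So $\lambda_g$ moves finitely many points, and $T\equiv T'$.

\emph{Conclusion.} The relation ${\equiv}|_D$ is the increasing union of the Borel relations $T_{\ge k}=T'_{\ge k}$, each smooth through the map $T\mapsto T_{\ge k}$. So it is hypersmooth. By Lemma~\ref{lem:countable}, applied with the measure $\theta$, $S={\equiv}|_D$ and $E=E_0$, it is not Borel reducible to $E_0$. By (KL2), $E_1\le_B{\equiv}|_D=R|_D$, and the inclusion $D\subseteq D_0$ reduces $R|_D$ to $R|_{D_0}$.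
\end{proof}

\subsection{Proof of Theorem~\ref{thm:strong}}

Let $\mathcal B=\{G_T:T\in X\}$. The image of a standard Borel space under a Borel injection into a standard Borel space is Borel, so $\mathcal B$ is Borel by Lemma~\ref{lem:borel}. Each $G_T$ is a quotient of $\widetilde L_5$, hence $6$-generated, and $G_T/Z(G_T)\cong L_5$ is metabelian by Proposition~\ref{prop:class}(2).

\emph{Property (P).} Suppose ${\approx_F}|_{\mathcal B}\le_BE_1\times E$. Composing with $T\mapsto G_T$ gives Borel maps $f,h$ on $X$ such that $T\,R\,T'$ if and only if $f(T)\,E_1\,f(T')$ and $h(T)\,E\,h(T')$. By (R2) and Proposition~\ref{prop:E1erg}, $f$ maps a conull Borel set $D_0$ into one $E_1$-class, so $h$ reduces $R|_{D_0}$ to $E$. By Proposition~\ref{prop:E1in}, $E_1\le_BR|_{D_0}\le_BE$.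

\emph{The consequence.} Let $E$ be hypersmooth and Borel. By (KL1), $E\le_BE_1$, so $E\times E^Y_P\le_BE_1\times E^Y_P$. A reduction of ${\approx_F}|_{\mathcal B}$ to $E\times E^Y_P$ would therefore give $E_1\le_BE^Y_P$ by (P), contrary to (KL3). A reduction of $\approx_F$ itself would restrict to one on $\mathcal B$.

\emph{Metabelian groups.} By Hall's theorem \cite{Hall}, finitely generated metabelian groups satisfy the maximal condition on normal subgroups: every increasing sequence of normal subgroups is eventually constant. Hence every normal subgroup of the free metabelian group of finite rank $r$ is the normal closure of a finite set, and this countable group has only countably many normal subgroups. Every finitely generated metabelian group is a quotient of such a group, so there are countably many of them up to isomorphism. Each has countably many codes in $\mathcal G$. Thus any family $\mathcal M\subseteq\mathcal G$ of metabelian groups is a countable set, and every function on it is Borel. Number the $\approx_F$-classes that meet $\mathcal M$, and send $G\in\mathcal M$ to the pair formed by a fixed point of $(2^{\mathbb N})^{\mathbb N}$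 and the number of the class of $G$. This is a Borel reduction of ${\approx_F}|_{\mathcal M}$ to $E_1\times E$, where $E$ is equality on $\mathbb N$. But $E_1\not\le_BE$, because the constant sequences $(a,a,\dots)$, $a\in2^{\mathbb N}$, lie in uncountably many different $E_1$-classes. So $\mathcal M$ does not have property (P). \qed

\begin{thebibliography}{9}

\bibitem{Hall}
P.~Hall, 1954.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{KL}
Kechris and Louveau, J. Amer. Math. Soc. \textbf{10} (1997).

\bibitem{QI}
\emph{The quasi-isometry relation for finitely generated groups}, \texttt{http://sites.math.rutgers.edu/\textasciitilde{}sthomas/UCLA1.pdf}.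

\bibitem{TV}
Thomas and Velickovic, J. Algebra \textbf{217} (1999).

\end{thebibliography}
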